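\title{A series for $\zeta(7)$ and a congruence modulo $p^4$ from one polynomial identity}

\begin{abstract}
We prove a rapidly convergent series for $\zeta(7)$ whose terms involve $\binom{2k}{k}^{-5}$, the quadratic $205k^2-160k+32$ and harmonic numbers of order four, together with a companion congruence modulo $p^4$ for a finite sum involving $\binom{2k}{k}^5$. Both statements concern the coefficient of $a$ in a one-parameter family, and both families come from one identity for the polynomial $x^4-a$. Dividing the identity by products of values of $x^4-a$ gives a series for the generating function of $\zeta(3),\zeta(7),\zeta(11),\dots$. Multiplying it by such products gives finite sums $S_M(a)$ with $S_M(l^4)=l^2$ for $M+1\le l\le 2M+1$. We also determine all Taylor coefficients of $S_{p-1}$ modulo $p$ and refine the congruence to the modulus $p^5$, which succeeds for every prime $p>3$ except $p=7$.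
\end{abstract}

\section{The problem and the results}

For integers $m\ge1$ and $n\ge0$ let $H_n^{(m)}=\sum_{0<j\le n}j^{-m}$ be the harmonic numbers of order $m$, so that $H_0^{(m)}=0$, and write $H_n=H_n^{(1)}$. The Bernoulli numbers are defined by $z/(e^z-1)=\sum_{k\ge0}B_kz^k/k!$, and $\zeta$ is the Riemann zeta function. For a prime $p$, a rational number is \emph{$p$-integral} if $p$ does not divide its denominator; such numbers form the ring $\mathbb Z_{(p)}$, and $x\equiv y\pmod{p^r}$ means $(x-y)/p^r\in\mathbb Z_{(p)}$.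

The problem, which is taken from \cite{series}, is to decide whether the two statements below hold. Both do.

\begin{theorem}\label{thm:main}
\textup{(i)} We have
\[
\sum_{k=1}^{\infty}\frac{(-1)^{k-1}}{k^5\binom{2k}{k}^5}\left(16(205k^2-160k+32)\bigl(H_{2k-1}^{(4)}+3H_{k-1}^{(4)}\bigr)-\frac{195}{k^2}\right)=32\zeta(7).
\]
\textup{(ii)} For a prime $p>3$ put
\[
\Sigma_p=\sum_{k=1}^{p-1}(-1)^k\binom{2k}{k}^5\left(16(205k^2+160k+32)\bigl(H_{2k}^{(4)}+3H_k^{(4)}\bigr)+\frac{195}{k^2}\right).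
\]
Then
\[
\Sigma_p\equiv1024\left(\frac{H_{p-1}}p-\frac{34}5p^3B_{p-5}\right)\pmod{p^4}.
\]
\end{theorem}

Since $\binom{2k+2}{k+1}/\binom{2k}{k}\to4$, the terms in (i) shrink by a factor close to $4^5=1024$ at each step. Part (ii) is a mirror image of (i): the binomial coefficient moves to the numerator and $k$ is replaced by $-k$ in the quadratic. No part of $\Sigma_p$ can be discarded on sight. For $p/2<k<p$ the factor $\binom{2k}k^5$ is divisible by exactly $p^5$, but $H_{2k}^{(4)}$ contains the term $p^{-4}$, so these terms are guaranteed to be divisible by $p$ only.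

Harmonic numbers of order four are what one obtains by differentiating a product $\prod_m(1+ca/m^4)$ at $a=0$. This suggests that (i) and (ii) describe the coefficient of $a$ in families depending on a parameter $a$, and, since $7=3+4$, that the constant coefficient in the family behind (i) is a series for $\zeta(3)$. This is the case. Let
\begin{equation}\label{eq:r}
R(x)=205x^2-160x+32,\qquad \sigma(x)=25x^2-10x+2,\qquad r(x)=x^4R(x)-a\,\sigma(x).
\end{equation}
Empty products equal $1$.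

\begin{theorem}\label{thm:gen}
For $|a|<1$,
\[
2\sum_{s\ge0}\zeta(4s+3)a^s=\sum_{k\ge1}\frac{2k}{k^4-a}=\sum_{n\ge1}\frac{(-1)^{n-1}}{n\binom{2n}n}\cdot\frac{r(n)\prod_{m=1}^{n-1}(m^4+4a)}{\prod_{m=n}^{2n}(m^4-a)}.
\]
\end{theorem}

Comparing coefficients of $a^s$ gives a series for every $\zeta(4s+3)$. The case $s=1$ is Theorem~\ref{thm:main}(i), and $s=0$ is
\begin{equation}\label{eq:zeta3}
\sum_{k\ge1}\frac{(-1)^{k-1}(205k^2-160k+32)}{k^5\binom{2k}k^5}=2\zeta(3).
\end{equation}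
The mirror family consists of the rational functions
\begin{equation}\label{eq:S}
S_M(a)=1+\sum_{n=1}^M(-1)^n\binom{2n}n\frac{r(-n)\prod_{m=n+1}^{2n-1}(m^4-a)}{2\prod_{m=1}^n(m^4+4a)}\qquad(M\ge0).
\end{equation}
We shall see that the coefficient of $a$ in $S_{p-1}(a)$ is $-\Sigma_p/512$. What we prove about $S_M$ is not a closed form in $a$ but a list of exact values.

\begin{theorem}\label{thm:finite}
Let $M\ge0$. Then $S_M(l^4)=l^2$ for all integers $l$ with $M+1\le l\le 2M+1$, and for $l=2M+2$,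
\[
S_M(l^4)=l^2-(-1)^M\,3(M+1)(2M+1)\binom{2M}M\prod_{m=1}^M\frac{(M+1+m)^4-l^4}{m^4+4l^4}.
\]
\end{theorem}

This is an exact finite form of (ii). For $M=p-1$ it gives $S_{p-1}$ at the two $p$-adically small points $p^4$ and $16p^4$, and the difference quotient over these points agrees with the derivative at $0$ modulo $p^4$; this is the source of the modulus in (ii). The error in this approximation is governed by the second Taylor coefficient, which the next theorem determines modulo $p$ along with all the others.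

\begin{theorem}\label{thm:modp}
For every odd prime $p$ the Taylor coefficients of $S_{p-1}(a)$ at $a=0$ are $p$-integral, and in $\mathbb F_p[[a]]$
\[
S_{p-1}(a)\equiv0\quad(p\equiv1\bmod4),\qquad S_{p-1}(a)\equiv\frac{2a^{(p+1)/4}}{1+a^{(p-1)/2}}\quad(p\equiv3\bmod4).
\]
\end{theorem}

\begin{theorem}\label{thm:p5}
For every prime $p>3$ with $p\ne7$,
\[
\Sigma_p\equiv1024\left(\frac{H_{p-1}}p+5H_{p-1}^2-\frac{17}2p^2H_{p-1}^{(4)}\right)\pmod{p^5}.
\]
For $p=7$ the left side minus the right side is congruent to $-3\cdot7^4$ modulo $7^5$, so the exclusion of $7$ is necessary.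
\end{theorem}

The constant coefficient of $S_{p-1}$ is the mirror image of \eqref{eq:zeta3}.

\begin{corollary}\label{cor:zero}
For every prime $p>3$,
\[
\sum_{k=0}^{p-1}(-1)^k\binom{2k}k^5(205k^2+160k+32)\equiv32p^2+64p^3H_{p-1}-\frac{2176}5p^7B_{p-5}\pmod{p^8},
\]
and for $p\ne7$ the sum is congruent to $32p^2+64p^3H_{p-1}+320p^4H_{p-1}^2-544p^6H_{p-1}^{(4)}$ modulo $p^9$.
\end{corollary}

Section~\ref{sec:identity} derives the polynomial identity, and Sections~\ref{sec:series} and~\ref{sec:finite} turn it into Theorems~\ref{thm:gen} and~\ref{thm:finite}. The remaining sections are arithmetic.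

\section{An identity for $x^4-a$}\label{sec:identity}

Throughout, $D(x)=x^4-a$; note that $D(-x)=D(x)$.

\subsection*{One step by hand}
The terms of $\sum_{x\ge1}2x/D(x)$ decay like $x^{-3}$. To speed up the convergence we subtract a telescoping term $g(x)-g(x+1)$. Take first $a=0$ and $g(x)=ux^{-2}+vx^{-3}+wx^{-4}$. For large $x$,
\[
g(x)-g(x+1)=2ux^{-3}+(3v-3u)x^{-4}+(4u-6v+4w)x^{-5}+\cdots,
\]
and matching this with $2x^{-3}$ forces $u=v=1$, $w=\frac12$. So for general $a$ we try $g(x)=\frac{2x^2+2x+1}{2D(x)}$. Then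
\[
g(x)-\frac{2x}{D(x)}-g(x+1)=\frac{(2x^2-2x+1)D(x+1)-(2x^2+6x+5)D(x)}{2D(x)D(x+1)}.
\]
Since $(2x^2-2x+1)(x+1)^4=2x^6+6x^5+5x^4+2x+1$, the numerator is $(2x+1)+a(8x+4)=(1+4a)(2x+1)$. Set the term $x=1$ aside and sum over $x\ge2$, using $g(2)=\frac{13}{2(16-a)}$:
\[
\sum_{x\ge1}\frac{2x}{D(x)}=\frac2{1-a}+\frac{13}{2(16-a)}-\frac{1+4a}2\sum_{x\ge2}\frac{2x+1}{D(x)D(x+1)}.
\]
The first two terms add up to $\frac{77-17a}{2(1-a)(16-a)}$, which is the term $n=1$ in Theorem~\ref{thm:gen}. The new sum has terms of order $x^{-7}$ and the same shape as the old one: a linear numerator over a product of consecutive values of $D$. Theorem~\ref{thm:gen} results from repeating this step forever.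

\subsection*{The general step}
At step $N$ the telescoping term has denominator $D(x)D(x+1)\cdots D(x+N-1)$. Bringing $g(x)-g(x+1)$ to a common denominator produces a combination of $D(x+N)$ and $D(x)$, and we need it to be of low degree in $x$. Put $y=x+N$. Any such combination vanishes when $D(x)=D(y)=0$, that is, when $a=x^4$ and $y\in\{x,-x,ix,-ix\}$. The first two cases say $y^2-x^2=N(2x+N)=0$; in the last two, $N^4=(y-x)^4=(\pm i-1)^4x^4=-4a$. So $N(N^4+4a)(2x+N)$ is the natural candidate, and its factor $N(N^4+4a)$ does not depend on $x$ and can be pulled out of a sum over $x$. Let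
\[
K_N(x)=2x^2-2Nx+N^2,\qquad L_N(x)=2x^2+6Nx+5N^2 .
\]

\begin{lemma}\label{lem:key}
Identically in $x,N,a,\varepsilon$,
\begin{gather}
K_N(x)D(x+N)-L_N(x)D(x)=N(N^4+4a)(2x+N),\label{eq:key}\\
L_N(x+\varepsilon)-K_N(x)=2(2N+\varepsilon)(2x+N+\varepsilon),\label{eq:shift}\\
2(2N-1)(3N-1)D(2N)+13N^2D(N)=r(N).\label{eq:diag}
\end{gather}
\end{lemma}

\begin{proof}
With $y=x+N$ we have $K_N(x)=5x^2-4xy+y^2$ and $L_N(x)=x^2-4xy+5y^2$. The part of the left side of \eqref{eq:key} that involves $a$ is $-a(K_N-L_N)=4a(y^2-x^2)$. The rest is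
\[
y^6-4xy^5+5x^2y^4-5x^4y^2+4x^5y-x^6,
\]
and this is also the expansion of $(y^2-x^2)(y^4-4xy^3+6x^2y^2-4x^3y+x^4)=(y^2-x^2)(y-x)^4$. Both sides of \eqref{eq:shift} equal $(8N+4\varepsilon)x+4N^2+6N\varepsilon+2\varepsilon^2$. For \eqref{eq:diag}, use $2(2N-1)(3N-1)=12N^2-10N+2$: the coefficient of $-a$ is $12N^2-10N+2+13N^2=\sigma(N)$, and the part free of $a$ is $N^4\bigl(16(12N^2-10N+2)+13N^2\bigr)=N^4R(N)$.
\end{proof}

Identity \eqref{eq:shift} is what allows the step to be repeated: for $\varepsilon=\mp1$ its right side contains the factor $2x+N\mp1$, the linear numerator of a neighboring step. The constants that accumulate are collected in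
\[
P_n=\prod_{m=1}^n(m^4+4a),\qquad \lambda_n=\frac{(-1)^nP_n}{\binom{2n}n}.
\]
From
\begin{equation}\label{eq:binom}
n\binom{2n}n=2(2n-1)\binom{2n-2}{n-1}
\end{equation}
we get
\begin{equation}\label{eq:lambda}
2(2n-1)\lambda_n=-n(n^4+4a)\lambda_{n-1}\qquad(n\ge1).
\end{equation}
Finally, the constant $195$ in Theorem~\ref{thm:main} comes from
\begin{equation}\label{eq:195}
R(x)-16\sigma(x)=-195x^2 .
\end{equation}

\section{The series for $\zeta(4s+3)$}\label{sec:series}

\begin{proof}[Proof of Theorem~\ref{thm:gen}]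
Let $|a|\le\rho<1$. Then $D(m)\ne0$ for all integers $m\ge1$, and $\frac{2k}{k^4-a}=2\sum_{s\ge0}a^sk^{-4s-3}$. The double series over $k$ and $s$ converges absolutely, which gives the first equality.

For integers $x\ge1$ define
\[
f_n(x)=\lambda_n\frac{2x+n}{\prod_{m=0}^nD(x+m)}\quad(n\ge0),\qquad g_n(x)=\frac{\lambda_{n-1}}{2(2n-1)}\cdot\frac{L_n(x-1)}{\prod_{m=0}^{n-1}D(x+m)}\quad(n\ge1).
\]
Divide \eqref{eq:key} with $N=n$ by $\prod_{m=0}^nD(x+m)$ and replace $K_n(x)$ by $L_n(x-1)-2(2n-1)(2x+n-1)$, which is \eqref{eq:shift} with $\varepsilon=-1$: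
\[
\frac{L_n(x-1)}{\prod_{m=0}^{n-1}D(x+m)}-\frac{2(2n-1)(2x+n-1)}{\prod_{m=0}^{n-1}D(x+m)}-\frac{L_n(x)}{\prod_{m=1}^{n}D(x+m)}=\frac{n(n^4+4a)(2x+n)}{\prod_{m=0}^nD(x+m)}.
\]
Multiplying by $\lambda_{n-1}/(2(2n-1))$ and using \eqref{eq:lambda} on the right, we obtain
\begin{equation}\label{eq:fg}
f_{n-1}(x)-f_n(x)=g_n(x)-g_n(x+1).
\end{equation}

Let $T_n=\sum_{x\ge n+1}f_n(x)$, so that $T_0=\sum_{k\ge1}2k/(k^4-a)$. We first bound $T_n$. With $C=\prod_{m\ge1}(1+4m^{-4})<\infty$ and $c=\prod_{m\ge1}(1-\rho m^{-4})>0$,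
\begin{equation}\label{eq:bounds}
\Bigl|\prod_{m=1}^n\Bigl(1+\frac{4a}{m^4}\Bigr)\Bigr|\le C,\qquad\Bigl|\prod_{m=x}^y\Bigl(1-\frac a{m^4}\Bigr)\Bigr|\ge c\qquad(1\le x\le y).
\end{equation}
Thus $|P_n|\le C\,n!^4$, and since $x(x+1)\cdots(x+n)\ge x\cdot n!$ and $2x+n\le3x$ for $x\ge n+1$, we get $|f_n(x)|\le\frac{3C}{c}x^{-3}/\binom{2n}n$. Hence each $T_n$ converges, and $|T_n|\le\frac{3C}c\zeta(3)/\binom{2n}n\to0$.

For fixed $n\ge1$ we have $g_n(x)\to0$ as $x\to\infty$, the numerator having degree $2$ and the denominator degree $4n$. As in the step done by hand, set the first term of $T_{n-1}$ aside and sum \eqref{eq:fg} over $x\ge n+1$. Since $L_n(n)=13n^2$,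
\[
T_{n-1}-T_n=f_{n-1}(n)+g_n(n+1)=\frac{\lambda_{n-1}}{2(2n-1)}\cdot\frac{2(2n-1)(3n-1)D(2n)+13n^2D(n)}{\prod_{m=n}^{2n}D(m)}.
\]
By \eqref{eq:diag} and \eqref{eq:binom} this is the $n$th term of the series in the theorem. Summing over $n\ge1$ and using $T_n\to0$ gives the second equality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(i)}]
Pull $m^4$ out of each factor in the $n$th term. Because $(n-1)!\big/\prod_{m=n}^{2n}m=(n-1)!^2/(2n)!=n^{-2}\binom{2n}n^{-1}$, the term equals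
\begin{equation}\label{eq:term}
\frac{(-1)^{n-1}}{n^5\binom{2n}n^5}\Bigl(R(n)-a\frac{\sigma(n)}{n^4}\Bigr)\prod_{m=1}^{n-1}\Bigl(1+\frac{4a}{m^4}\Bigr)\prod_{m=n}^{2n}\Bigl(1-\frac a{m^4}\Bigr)^{-1}.
\end{equation}
By \eqref{eq:bounds} it is $O\bigl(n^{-3}\binom{2n}n^{-5}\bigr)$ uniformly for complex $|a|\le\rho$. A series of holomorphic functions that converges uniformly on a disk may be differentiated termwise, so Taylor coefficients at $a=0$ may be compared term by term. The constant coefficient gives \eqref{eq:zeta3}. Apart from the prefactor, the coefficient of $a$ in \eqref{eq:term} is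
\[
R(n)\bigl(4H_{n-1}^{(4)}+H_{2n}^{(4)}-H_{n-1}^{(4)}\bigr)-\frac{\sigma(n)}{n^4}=R(n)\bigl(H_{2n-1}^{(4)}+3H_{n-1}^{(4)}\bigr)+\frac{R(n)-16\sigma(n)}{16n^4},
\]
where we split off the term $(2n)^{-4}$ of $H_{2n}^{(4)}$. By \eqref{eq:195} the last fraction is $-\frac{195}{16n^2}$. On the left of Theorem~\ref{thm:gen} the coefficient of $a$ is $2\zeta(7)$. Multiply by $16$.
\end{proof}

\section{Finite sums with exact values}\label{sec:finite}

From now on $a$ is an indeterminate. We use Lemma~\ref{lem:key} again, but multiply by values of $D$ instead of dividing. The result is an identity between polynomials in $x$. No limit is available to anchor the telescoping; the zeros of $D$ take over this role.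

\begin{example}\label{ex:M1}
By \eqref{eq:S}, $S_1(a)=1-\frac{397-37a}{1+4a}=\frac{41a-396}{1+4a}$, so $S_1(2^4)=\frac{260}{65}=4$ and $S_1(3^4)=\frac{2925}{325}=9$. To explain these values consider
\[
V_1(x)=x^2-\frac{L_1(x)D(x)}{1+4a},
\]
for which $V_1(2)=4-\frac{25(16-a)}{1+4a}=S_1(a)$. If $a=\alpha^4$, then $D(\alpha)=0$ and $V_1(\alpha)=\alpha^2$; taking $\alpha=2$ gives the first value. Moreover $L_1(\alpha-1)D(\alpha-1)=-(1+4a)(2\alpha-1)$ by \eqref{eq:key} with $N=1$, $x=\alpha-1$, so $V_1(\alpha-1)=(\alpha-1)^2+2\alpha-1=\alpha^2$; taking $\alpha=3$ gives the second.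
\end{example}

In general, for $n\ge0$ define polynomials in $x$ with coefficients in $\mathbb Q(a)$ by
\[
A_n(x)=\frac{2n+1}{\lambda_n}(2x+n+1)\prod_{m=1}^nD(x+m),\qquad G_n(x)=\frac{L_n(x)}{2\lambda_n}\prod_{m=0}^{n-1}D(x+m),
\]
and let $V_M(x)=\sum_{n=0}^MG_n(x)$. Here $A_0(x)=2x+1$ and $G_0(x)=x^2$.

\begin{lemma}\label{lem:V}
For all $M\ge0$:
\begin{enumerate}
\item[(a)] $V_M(x+1)-V_M(x)=A_M(x)$;
\item[(b)] $V_M(M+1)=S_M(a)$;
\item[(c)] if $a=\alpha^4$ with $\alpha$ an indeterminate, then $V_M(\alpha-i)=\alpha^2$ for $0\le i\le M$.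
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $n\ge1$. Multiply \eqref{eq:key} with $N=n$ by $\prod_{m=1}^{n-1}D(x+m)$ and replace $K_n(x)$ by $L_n(x+1)-2(2n+1)(2x+n+1)$, which is \eqref{eq:shift} with $\varepsilon=1$:
\begin{multline*}
L_n(x+1)\prod_{m=1}^nD(x+m)-L_n(x)\prod_{m=0}^{n-1}D(x+m)\\
=2(2n+1)(2x+n+1)\prod_{m=1}^nD(x+m)+n(n^4+4a)(2x+n)\prod_{m=1}^{n-1}D(x+m).
\end{multline*}
Divide by $2\lambda_n$. By \eqref{eq:lambda}, $n(n^4+4a)/(2\lambda_n)=-(2n-1)/\lambda_{n-1}$, so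
\[
G_n(x+1)-G_n(x)=A_n(x)-A_{n-1}(x).
\]
Also $G_0(x+1)-G_0(x)=2x+1=A_0(x)$. Summing over $0\le n\le M$ proves (a).

(b) We have $V_0(1)=1=S_0$. For $n\ge1$, part (a) gives $V_n(n+1)=V_n(n)+A_n(n)=V_{n-1}(n)+G_n(n)+A_n(n)$, and
\[
A_n(n)+G_n(n)=\frac{2(2n+1)(3n+1)D(2n)+13n^2D(n)}{2\lambda_n}\prod_{m=n+1}^{2n-1}D(m).
\]
The numerator is $r(-n)$, by \eqref{eq:diag} with $N=-n$ and the evenness of $D$. So this is the $n$th term of \eqref{eq:S}, and (b) follows by induction.

(c) For $n\ge1$ the product in $G_n(\alpha)$ contains $D(\alpha)=0$, so $V_M(\alpha)=G_0(\alpha)=\alpha^2$. For $1\le i\le M$ the product in $A_M(\alpha-i)$ contains $D(\alpha)$, so (a) gives $V_M(\alpha-i)=V_M(\alpha-i+1)$.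
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
All denominators divide $P_M$, which does not vanish for real $\alpha$, so we may put $\alpha=l$ in Lemma~\ref{lem:V}. If $M+1\le l\le2M+1$, take $i=l-M-1\in[0,M]$; then $S_M(l^4)=V_M(M+1)=V_M(l-i)=l^2$. If $l=2M+2$, then $i=M$ reaches only $V_M(M+2)=l^2$, and one more step costs a term: $V_M(M+1)=l^2-A_M(M+1)$ by (a). The definition of $A_M$ gives the stated product.
\end{proof}

\section{The Taylor coefficients of $S_{p-1}$ modulo $p$}\label{sec:modp}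

Let $p$ be an odd prime. We recall how rational functions expand over $\mathbb Z_{(p)}$. Suppose $U,W\in\mathbb Z_{(p)}[a]$ and $W(0)$ is a unit of $\mathbb Z_{(p)}$. Then $U/W=\sum_is_ia^i$ with all $s_i\in\mathbb Z_{(p)}$, because solving $W\sum_is_ia^i=U$ recursively requires division by $W(0)$ only. If $z\in p\mathbb Z_{(p)}$, then $W(z)$ is a unit and $U-W\sum_{i<r}s_ia^i$ is divisible by $a^r$, so $U(z)/W(z)\equiv\sum_{i<r}s_iz^i\pmod{p^r}$ for every $r$. In other words, $\sum_is_iz^i$ converges to $U(z)/W(z)$ in the $p$-adic integers. All infinite sums below are meant in this sense.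

The choice $M=p-1$ matters in two ways. First, $P_n$ has constant term $n!^4$, a unit for $n\le p-1$, so
\[
S_{p-1}(a)=\sum_{i\ge0}s_ia^i,\qquad s_i\in\mathbb Z_{(p)},
\]
and $V_{p-1}(x)\in\mathbb Z_{(p)}[[a]][x]$. Second,
\begin{equation}\label{eq:beta}
(2p-1)\binom{2p-2}{p-1}=\frac{(2p-1)!}{(p-1)!^2}=p\beta,\qquad\beta=\binom{2p-1}{p-1},
\end{equation}
so $A_{p-1}(x)\equiv0\pmod p$, and $V_{p-1}$ becomes periodic in $x$ modulo $p$.

\begin{proof}[Proof of Theorem~\ref{thm:modp}]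
Let $\Lambda=\mathbb F_p[[a]]$, an integral domain, and let $\bar V\in\Lambda[x]$ be the reduction of $V_{p-1}$. Its degree is at most $2+4(p-1)<4p$, and $\bar V(x+1)=\bar V(x)$ by Lemma~\ref{lem:V}(a).

If $W\in\Lambda[x]$ satisfies $W(x+1)=W(x)$, then $W(x)-W(0)$ vanishes at the $p$ distinct elements of $\mathbb F_p$, so it is divisible by $\prod_{c\in\mathbb F_p}(x-c)=x^p-x$. This polynomial is invariant under $x\mapsto x+1$, hence so is the quotient, whose degree is smaller by $p$; and if $\deg W<p$ the quotient is zero. Iterating,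
\[
\bar V(x)=\sum_{i=0}^3\gamma_i(a)\,(x^p-x)^i,\qquad\gamma_i\in\Lambda .
\]
By Lemma~\ref{lem:V}(b), $S_{p-1}(a)=V_{p-1}(p)$ reduces to $\bar V(0)=\gamma_0(a)$. Lemma~\ref{lem:V}(c) with $i=0$ is an identity in $\mathbb Z_{(p)}[[\alpha]]$ and reduces to $\sum_i\gamma_i(\alpha^4)(\alpha^p-\alpha)^i=\alpha^2$ in $\mathbb F_p[[\alpha]]$. This single equation can be separated according to exponents modulo $4$. As $\alpha^p-\alpha$ is odd in $\alpha$, the even part is
\[
\gamma_0(\alpha^4)+\gamma_2(\alpha^4)\bigl(\alpha^{2p}-2\alpha^{p+1}+\alpha^2\bigr)=\alpha^2 .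
\]
If $p\equiv1\pmod4$, then $2p$, $p+1$ and $2$ are all $\equiv2\pmod 4$, and the exponents divisible by $4$ give $\gamma_0=0$. If $p\equiv3\pmod4$, then $2p\equiv2$ and $p+1\equiv0$. The exponents $\equiv2$ give $\gamma_2(\alpha^4)(\alpha^{2p-2}+1)=1$, that is $\gamma_2(a)=(1+a^{(p-1)/2})^{-1}$, and the exponents $\equiv0$ give $\gamma_0(a)=2a^{(p+1)/4}\gamma_2(a)$.
\end{proof}

For $p=3$ the theorem is visible in Example~\ref{ex:M1}: the term $n=2$ of $S_2$ carries the factor $\binom42/2=3$, and $\frac{41a-396}{1+4a}\equiv\frac{2a}{1+a}\pmod3$. For $p\equiv3\pmod 4$ the powers of $a$ that occur have exponents $\frac{p+1}4+i\frac{p-1}2$ with $i\ge0$, and for $p\ge5$ this equals $2$ only if $p=7$, $i=0$. Hence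
\begin{equation}\label{eq:s2}
s_2\equiv0\pmod p\quad(p\ge5,\ p\ne7),\qquad s_2\equiv2\pmod7\quad(p=7).
\end{equation}

\section{The linear coefficient of $S_{p-1}$}\label{sec:linear}

Let $p>3$ be prime, $S=S_{p-1}=\sum_is_ia^i$ and $h_k=H_{p-1}^{(k)}$.

\subsection*{The coefficients $s_0$ and $s_1$}
Since $\prod_{m=n+1}^{2n-1}m\big/n!=\frac1{2n}\binom{2n}n$, the $n$th term of \eqref{eq:S} equals
\[
\frac{(-1)^n}{32}\binom{2n}n^5\Bigl(R(-n)-a\frac{\sigma(-n)}{n^4}\Bigr)\prod_{m=n+1}^{2n-1}\Bigl(1-\frac a{m^4}\Bigr)\prod_{m=1}^n\Bigl(1+\frac{4a}{m^4}\Bigr)^{-1}.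
\]
Apart from the prefactor, the coefficient of $a$ is
\[
-R(-n)\bigl(H_{2n-1}^{(4)}-H_n^{(4)}+4H_n^{(4)}\bigr)-\frac{\sigma(-n)}{n^4}=-R(-n)\bigl(H_{2n}^{(4)}+3H_n^{(4)}\bigr)+\frac{R(-n)-16\sigma(-n)}{16n^4},
\]
and the last fraction is again $-\frac{195}{16n^2}$. As $R(0)=32$, we conclude that
\begin{equation}\label{eq:s01}
32s_0=\sum_{n=0}^{p-1}(-1)^n\binom{2n}n^5(205n^2+160n+32),\qquad \Sigma_p=-512s_1 .
\end{equation}

\subsection*{Two evaluations}
The expansion of $S$ can be evaluated at $a=l^4$ only when $p\mid l$. Among the values $l=p,\dots,2p$ covered by Theorem~\ref{thm:finite} with $M=p-1$, this leaves $l=p$ and $l=2p$. One value would only relate $s_0$ to $s_1$; two values eliminate $s_0$. By \eqref{eq:beta},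
\begin{equation}\label{eq:two}
S(p^4)=p^2,\qquad S(16p^4)=4p^2-3p^2\beta\varrho,\qquad\varrho=\prod_{m=1}^{p-1}\frac{(p+m)^4-16p^4}{m^4+64p^4}.
\end{equation}
The product simplifies. We have
\begin{align*}
(p+m)^4-16p^4&=(m-p)(m+3p)\bigl((m+p)^2+4p^2\bigr),\\
m^4+64p^4&=\bigl((m+2p)^2+4p^2\bigr)\bigl((m-2p)^2+4p^2\bigr).
\end{align*}
The substitution $m\mapsto p-m$ permutes $1,\dots,p-1$ and shows that $\prod_m\bigl((m-2p)^2+4p^2\bigr)=\prod_m\bigl((m+p)^2+4p^2\bigr)$ and, $p-1$ being even, $\prod_m(m-p)=\prod_mm$. Together with $\beta=\prod_m\frac{m+p}m$ this gives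
\[
\beta\varrho=\prod_{m=1}^{p-1}\frac{(m+p)(m+3p)}{m^2+4pm+8p^2}=\prod_{m=1}^{p-1}\bigl(1-5p^2t_m\bigr),\qquad t_m=\frac1{m^2+4pm+8p^2},
\]
because $(m+p)(m+3p)=(m^2+4pm+8p^2)-5p^2$. Let $e_i$ be the elementary symmetric functions of the $p$-integral numbers $t_1,\dots,t_{p-1}$, so that $1-\beta\varrho=5p^2e_1-25p^4e_2+125p^6e_3-\cdots$. Subtracting the two values in \eqref{eq:two} gives $\sum_{i\ge1}(16^i-1)p^{4i}s_i=3p^2(1-\beta\varrho)$. Divide by $15p^4$:
\begin{equation}\label{eq:exact}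
s_1+17p^4s_2+273p^8s_3+\cdots=e_1-5p^2e_2+25p^4e_3-\cdots.
\end{equation}
The division is exact and the numbers $(16^i-1)/15$ are integers, so every term in \eqref{eq:exact} is $p$-integral, also for $p=5$. The binomial sum has disappeared: it remains to express $e_1,e_2,e_3$ through the $h_k$.

\subsection*{Harmonic numbers}
We use two standard facts. If $g$ is a primitive root modulo $p$, then $m\mapsto gm$ permutes the nonzero residues, so $h_k\equiv g^{-k}h_k$; hence
\begin{equation}\label{eq:hk}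
h_k\equiv0\pmod p\quad\text{if }(p-1)\nmid k,\qquad h_k\equiv-1\pmod p\quad\text{if }(p-1)\mid k,
\end{equation}
the second case by Fermat's little theorem. For $p>3$ the first case covers $k=2$ and all odd $k$; it covers $k=6$ unless $p=7$. Next, replacing $m$ by $p-m$ and expanding $(1-p/m)^{-k}$,
\begin{equation}\label{eq:reflect}
h_k=(-1)^k\sum_{r\ge0}\binom{k+r-1}rp^rh_{k+r}.
\end{equation}
For odd $k$ this expresses $2h_k$ through higher $h_j$. Taking $k=5$, $3$, $1$ in turn, and dividing by $p$ in the last case,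
\begin{align}
h_5&\equiv-\tfrac52ph_6\pmod{p^2},\label{eq:h5}\\
h_3&\equiv-\tfrac12\bigl(3ph_4+6p^2h_5+10p^3h_6\bigr)\equiv-\tfrac32ph_4+\tfrac52p^3h_6\pmod{p^4},\label{eq:h3}\\
h_2&\equiv-\tfrac{2h_1}p-ph_3-p^2h_4-p^3h_5-p^4h_6\equiv-\tfrac{2h_1}p-ph_3-p^2h_4+\tfrac32p^4h_6\pmod{p^5}.\label{eq:h2}
\end{align}
Since $p\mid h_2$, \eqref{eq:h2} shows that $p^2\mid h_1$. This is the first place where $p>3$ is needed: for $p=3$ one has $h_2=\frac54$ and $h_1=\frac32$.

\begin{proposition}\label{prop:s1}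
For every prime $p>3$,
\[
s_1\equiv-\frac{2h_1}p-10h_1^2+17p^2h_4+p^4\Bigl(\frac{190}3h_6-17s_2\Bigr)\pmod{p^5}.
\]
\end{proposition}

If $h_k$ is given weight $k$ and $p$ weight $-1$, every harmonic term here has weight $2$, as it must, since $t_m$ is homogeneous of degree $-2$ in $m$ and $p$.

\begin{proof}
By \eqref{eq:exact}, $s_1\equiv e_1-5p^2e_2+25p^4e_3-17p^4s_2\pmod{p^5}$, so we need $e_1$ modulo $p^5$, $e_2$ modulo $p^3$ and $e_3$ modulo $p$. Put $y=p/m$. Since $(1+4y+8y^2)(1-4y+8y^2)=1+64y^4$,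
\[
m^2t_m=\frac{1-4y+8y^2}{1+64y^4}\equiv1-4y+8y^2-64y^4\pmod{p^5},\qquad m^4t_m^2\equiv1-8y+32y^2\pmod{p^3}.
\]
Summing over $m$ and using \eqref{eq:h2} and then \eqref{eq:h3},
\begin{align*}
e_1&\equiv h_2-4ph_3+8p^2h_4-64p^4h_6\equiv-\tfrac{2h_1}p-5ph_3+7p^2h_4-\tfrac{125}2p^4h_6\\
&\equiv-\tfrac{2h_1}p+\tfrac{29}2p^2h_4-75p^4h_6\pmod{p^5}.
\end{align*}
Let $\pi_j=\sum_mt_m^j$. By \eqref{eq:h5}, $\pi_2\equiv h_4-8ph_5+32p^2h_6\equiv h_4+52p^2h_6\pmod{p^3}$. The numbers $e_1$ and $-2h_1/p$ are congruent modulo $p^2$ and both divisible by $p$, so their squares are congruent modulo $p^3$. From $2e_2=e_1^2-\pi_2$ we get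
\[
-5p^2e_2\equiv-10h_1^2+\tfrac52p^2h_4+130p^4h_6\pmod{p^5}.
\]
Newton's identity $6e_3=e_1^3-3e_1\pi_2+2\pi_3$, with $p\mid e_1$ and $\pi_3\equiv h_6\pmod p$, gives $e_3\equiv\frac13h_6\pmod p$; the division by $6$ uses $p>3$. Adding up, the coefficient of $p^2h_4$ is $\frac{29}2+\frac52=17$ and that of $p^4h_6$ is $-75+130+\frac{25}3=\frac{190}3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:p5}]
If $p\ne7$, then $h_6\equiv0$ by \eqref{eq:hk} and $s_2\equiv0$ by \eqref{eq:s2}, modulo $p$, so the last term in Proposition~\ref{prop:s1} vanishes modulo $p^5$. Multiplying by $-512$ and using \eqref{eq:s01} gives the congruence. If $p=7$, then $h_6\equiv-1$ and $s_2\equiv2$. Since $\frac{190}3\equiv\frac13\equiv5\pmod7$, the bracket is $\equiv-5-34\equiv3\pmod7$, and $-512\equiv-1\pmod7$ turns this into the discrepancy $-3\cdot7^4$.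
\end{proof}

\section{Passage to Bernoulli numbers}\label{sec:bernoulli}

We recall three textbook facts, for an odd prime $p$. The power sum formula reads $\sum_{m=0}^{n-1}m^K=\sum_{r=0}^K\binom Kr\frac{n^{r+1}}{r+1}B_{K-r}$, where $B_1=-\frac12$ and $B_k=0$ for odd $k\ge3$. By the von Staudt--Clausen theorem, $pB_k$ is $p$-integral for every $k\ge0$. Kummer's congruence states that if $k,k'\ge2$ are even and $k\equiv k'\not\equiv0\pmod{p-1}$, then $B_k/k$ and $B_{k'}/k'$ are $p$-integral and congruent modulo $p$.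

\begin{lemma}\label{lem:h4}
For every prime $p\ge5$, $h_4\equiv\frac45pB_{p-5}\pmod{p^2}$.
\end{lemma}

\begin{proof}
Let $p\ge7$ and $K=p(p-1)-4$. By Euler's theorem $m^{-4}\equiv m^K\pmod{p^2}$ for $p\nmid m$, so
\[
h_4\equiv\sum_{m=1}^{p-1}m^K=\sum_{r=0}^K\binom Kr\frac{p^r}{r+1}\,(pB_{K-r})\pmod{p^2}.
\]
The term $r=1$ vanishes because $K-1\ge3$ is odd. Let $r\ge2$, and let $p^v$ be the exact power of $p$ dividing $r+1$. Then $v\le r-2$: this holds if $v=0$, and if $v\ge1$ then $r+1\ge5^v\ge1+4v\ge v+3$. So $p^2$ divides $p^r/(r+1)$, and $h_4\equiv pB_K\pmod{p^2}$. Now $K\equiv p-5\not\equiv0\pmod{p-1}$ and $p-5\ge2$, so Kummer's congruence gives $B_K\equiv\frac K{p-5}B_{p-5}\equiv\frac{-4}{-5}B_{p-5}\pmod p$.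

For $p=5$ Kummer's congruence does not apply, and we compute directly. Modulo $25$ we have $16\cdot11\equiv1$, $81\equiv256\equiv6$ and $6\cdot21\equiv1$, so $h_4=1+\frac1{16}+\frac1{81}+\frac1{256}\equiv1+11+21+21\equiv4$, while $\frac45\cdot5\cdot B_0=4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(ii)}]
Reduce Proposition~\ref{prop:s1} modulo $p^4$. The last term disappears because $h_6$ and $s_2$ are $p$-integral (the values \eqref{eq:s2} are not needed here), and $h_1^2\equiv0$ because $p^2\mid h_1$. With Lemma~\ref{lem:h4},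
\begin{equation}\label{eq:s1p4}
s_1\equiv-\frac{2h_1}p+17p^2h_4\equiv-\frac{2h_1}p+\frac{68}5p^3B_{p-5}\pmod{p^4}.
\end{equation}
Multiplying by $-512$ and using \eqref{eq:s01} gives $\Sigma_p\equiv1024\bigl(\frac{H_{p-1}}p-\frac{34}5p^3B_{p-5}\bigr)\pmod{p^4}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:zero}]
By \eqref{eq:s01} the sum is $32s_0$, and $S(p^4)=p^2$ reads $s_0=p^2-p^4s_1-p^8s_2-\cdots$. Hence $32s_0\equiv32p^2-32p^4s_1\pmod{p^8}$, and \eqref{eq:s1p4} gives the first congruence, since $32\cdot\frac{68}5=\frac{2176}5$. If $p\ne7$, then $p\mid s_2$ by \eqref{eq:s2}, so $32s_0\equiv32p^2-32p^4s_1$ holds modulo $p^9$; and $s_1\equiv-\frac{2h_1}p-10h_1^2+17p^2h_4\pmod{p^5}$ by the proof of Theorem~\ref{thm:p5}. Multiplying the latter by $-32p^4$ gives the second congruence.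
\end{proof}

\begin{thebibliography}{1}
\bibitem{series}
\emph{New Series Involving Binomial Coefficients (I)},
\texttt{http://maths.nju.edu.cn/\~{}zwsun/245s.pdf}.
\end{thebibliography}
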